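\title{Binary forms of degree $de$ as sums of $d$ $d$-th powers}

\begin{abstract}
We prove the conjecture of B.~Shapiro that every complex binary form of degree $de$ is a sum of at most $d$ $d$-th powers of forms of degree $e$. More generally, if $G$ is a nonsingular form of degree $d$ in $n\ge d$ variables, then every binary form of degree $de$ equals $G(f_1,\dots,f_n)$ with binary forms $f_i$ of degree $e$. For $n=d$, prescribing the values of the $f_i$ at one point turns this equation into a square weighted homogeneous system. Its zero fiber consists of the polynomial curves of degree at most $e$ in the hypersurface $\{G=1\}$ through the prescribed point, and a degree count in a determinant shows that a general point lies on no nonconstant curve of this kind. The system then defines a finite surjective map of degree $(de)!/(e!)^d$. The number $d$ of summands cannot be lowered when $e=1$ or $e\ge d-1$.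
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $m\ge0$ let $H_m$ be the vector space of binary forms of degree $m$, that is, of homogeneous polynomials $p(x,y)$ of degree $m$ with complex coefficients, together with $0$. It has dimension $m+1$. Fix positive integers $d$ and $e$. The $d$-th power of a form of degree $e$ has degree $de$, and one may ask how many such powers are needed to write a given $p\in H_{de}$ as their sum. For $e=1$ the least such number is the Waring rank of $p$. The following conjecture of B.~Shapiro is stated in \cite{RDL}.

\begin{quote}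
\emph{Every $p\in H_{de}$ is a sum of at most $d$ $d$-th powers of forms in $H_e$.}
\end{quote}

We recall the known cases quoted in \cite{RDL}. For $e=1$ the conjecture is the classical statement that every binary form of degree $d$ has Waring rank at most $d$. For $d=2$, write $p$ as a product of $2e$ linear forms and group them as $p=fg$ with $f,g\in H_e$; then
\[
fg=\Bigl(\frac{f+g}{2}\Bigr)^2+\Bigl(\frac{f-g}{2i}\Bigr)^2 .
\]
The conjecture holds for generic $p$, and it holds for $(d,e)=(3,2)$: every binary sextic is a sum of three cubes of quadratic forms. We prove it in all cases.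

\begin{theorem}\label{thm:main}
For all $d,e\ge1$, every $p\in H_{de}$ equals $f_1^d+\dots+f_d^d$ for some $f_1,\dots,f_d\in H_e$ (some $f_i$ may be $0$).
\end{theorem}

The proof uses one property of the Fermat form $x_1^d+\dots+x_d^d$. A form $G\in\mathbb C[x_1,\dots,x_n]$ of degree $d$ is \emph{nonsingular} if its gradient $\nabla G=(\partial_1G,\dots,\partial_nG)$ does not vanish at any point of $\mathbb C^n\setminus\{0\}$. The Fermat form is nonsingular because its gradient is $(d\,x_1^{d-1},\dots,d\,x_d^{d-1})$, so Theorem~\ref{thm:main} is the case $n=d$, $G=\sum x_i^d$ of the next statement.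

\begin{theorem}\label{thm:general}
Let $G$ be a nonsingular form of degree $d$ in $n\ge d$ variables. For every $e\ge1$, every $p\in H_{de}$ equals $G(f_1,\dots,f_n)$ for some $f_1,\dots,f_n\in H_e$.
\end{theorem}

For $n=d$ the method also counts solutions. \emph{Generic} means ``in a nonempty Zariski open subset.''

\begin{theorem}\label{thm:count}
Let $d\ge2$, let $G$ be a nonsingular form of degree $d$ in $d$ variables, and let $U=\{c\in\mathbb C^d: G(c)=1\}$. For each $e\ge1$ there is a closed set $Z\subset U$ of dimension at most $d-2$ such that for every $c\in U\setminus Z$ the following holds. For every $p\in H_{de}$ with $p(1,0)=1$, the scheme of tuples $(f_1,\dots,f_d)\in H_e^{\,d}$ with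
\[
G(f_1,\dots,f_d)=p,\qquad f_i(1,0)=c_i\quad(1\le i\le d)
\]
is finite of length exactly $(de)!/(e!)^d$; in particular it is nonempty. For generic such $p$ it consists of exactly $(de)!/(e!)^d$ distinct tuples.
\end{theorem}

Here the scheme is the closed subscheme of the affine space $H_e^{\,d}$ cut out by the coefficients of $G(f_1,\dots,f_d)-p$ and by the functions $f_i(1,0)-c_i$; its length is the vector space dimension of its coordinate ring, the number of solutions counted with multiplicity.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $e\ge d-1$ and $n\le d-1$, then for every form $G$ of degree $d$ in $n$ variables, a generic $p\in H_{de}$ is not of the form $G(f_1,\dots,f_n)$ with $f_i\in H_e$. So for $e\ge d-1$ the number $d$ in Theorem~\ref{thm:main} cannot be lowered, even for generic $p$.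
\item[(b)] If $e=1$, the form $xy^{d-1}$ is not a sum of fewer than $d$ $d$-th powers of linear forms.
\end{enumerate}
\end{theorem}

For $2\le e\le d-2$ we do not determine whether $d$ is the exact maximum.

Section~\ref{sec:lower} proves Theorem~\ref{thm:sharp} and isolates the obstacle in passing from generic $p$ to all $p$. Section~\ref{sec:slice} reduces the equation $G(f)=p$ to the existence of a point of $U$ that lies on no nonconstant polynomial curve of degree at most $e$ in $U$. Section~\ref{sec:curves}, the heart of the paper, finds such points. Sections~\ref{sec:proofs} and~\ref{sec:count} deduce Theorems~\ref{thm:general} and~\ref{thm:count}.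

Varieties are reduced and carry the Zariski topology, the empty set has negative dimension, and we use freely that $\dim\overline{\varphi(X)}\le\dim X$ for a morphism $\varphi$ of varieties. The proofs of the four theorems work verbatim over any algebraically closed field of characteristic $0$.

\section{Why $d$ summands, and why generic is not enough}\label{sec:lower}

A parameter count gives part (a) of Theorem~\ref{thm:sharp}; part (b) is classical, and we include the short argument.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
The morphism $H_e^{\,n}\to H_{de}$, $f\mapsto G(f)$, has a source of dimension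
\[
n(e+1)\le(d-1)(e+1)=de+(d-1-e)\le de<de+1=\dim H_{de}.
\]
So the closure of its image is a proper closed subset of $H_{de}$. The second sentence of (a) is the case $G=x_1^d+\dots+x_{d-1}^d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Suppose that $xy^{d-1}$ is a sum of at most $d-1$ $d$-th powers of linear forms. Let $\ell_i=\alpha_ix+\beta_iy$, $1\le i\le r$, be those of the linear forms with $\alpha_i\ne0$; then $0\le r\le d-1$, and the remaining summands add up to $\gamma y^d$ for a constant $\gamma$. The operator $\beta_i\partial_x-\alpha_i\partial_y$ kills $\ell_i$ and hence $\ell_i^d$. These operators commute, so $D=\prod_{i=1}^r(\beta_i\partial_x-\alpha_i\partial_y)$ kills $\ell_1^d,\dots,\ell_r^d$, and $D(xy^{d-1})=D(\gamma y^d)$ is a multiple of $y^{d-r}$. Expand $D$ as a combination of the operators $\partial_x^j\partial_y^{r-j}$. Those with $j\ge1$ remove $x$ from $xy^{d-1}$, so the coefficient of $xy^{d-1-r}$ in $D(xy^{d-1})$ comes from $j=0$ alone. It equals $(-1)^r\alpha_1\cdots\alpha_r\,(d-1)!/(d-1-r)!\ne0$, a contradiction.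
\end{proof}

Thus no bound below $d$ holds for $e=1$, and none holds for large $e$; together with the cases $e=1$ and $d=2$, this makes $d$ the natural guess. The form $xy^{d-1}$ also shows why a statement about generic $p$ does not pass to all $p$ by a limit. We have
\[
xy^{d-1}=\lim_{\varepsilon\to0}\frac{(y+\varepsilon x)^d-y^d}{d\,\varepsilon},
\]
and each form on the right is a sum of two $d$-th powers, since constants have $d$-th roots. For $d\ge3$ the limit is not such a sum. The two summands tend to infinity, and their leading parts cancel because $f_1^d+f_2^d=0$ has the nonzero solutions $(f,\zeta f)$ with $\zeta^d=-1$. To reach every $p$, we look for a family of tuples $f$ in which such cancellation is impossible.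

\section{Fixing the value at one point}\label{sec:slice}

In this section $d\ge2$, $e\ge1$, and $G$ is any nonzero form of degree $d$ in $d$ variables; nonsingularity is not needed yet. The set $U=\{G=1\}\subset\mathbb C^d$ is the zero set of a nonconstant polynomial, so it is nonempty of pure dimension $d-1$.

The map $H_e^{\,d}\to H_{de}$, $f\mapsto G(f)$, goes from dimension $de+d$ to dimension $de+1$. The excess $d-1$ is the dimension of $U$, and this suggests how to remove it. Normalize $p(1,0)=1$. If $G(f)=p$, then the vector $c=(f_i(1,0))_i$ lies in $U$. Prescribing $c$ leaves $de$ unknown coefficients and $de$ equations. The condition $f(1,0)=c$ is not preserved by scaling $f$, but it is preserved by the substitution $y\mapsto\lambda y$, which makes the system homogeneous for suitable weights.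

\begin{example}[$e=1$, Fermat form]\label{ex:newton}
Choose $\gamma$ with $d\gamma^d=1$, and take $c=(\gamma,\dots,\gamma)$ and $f_i=\gamma x+a_iy$. With the power sums $s_k=a_1^k+\dots+a_d^k$,
\[
\sum_{i=1}^d(\gamma x+a_iy)^d=x^d+\sum_{k=1}^d\binom dk\gamma^{d-k}s_k\,x^{d-k}y^k .
\]
To represent $p=x^d+\sum_kb_kx^{d-k}y^k$ we must find $a_1,\dots,a_d$ with prescribed $s_1,\dots,s_d$. Let $\sigma_k$ be the elementary symmetric functions of the $a_i$, with $\sigma_0=1$. Newton's identities $k\sigma_k=\sum_{j=1}^k(-1)^{j-1}\sigma_{k-j}s_j$, $1\le k\le d$, can be solved recursively both for the $\sigma_k$ and for the $s_k$. So prescribing the $s_k$ is the same as prescribing the $\sigma_k$, and the solutions $a$ are the orderings of the roots of $T^d-\sigma_1T^{d-1}+\dots+(-1)^d\sigma_d$. There is always a solution; there are $d!=(d\cdot1)!/(1!)^d$ of them when the roots are distinct; and for $p=x^d$ the only solution is $a=0$. Proposition~\ref{prop:finite} shows that this last property implies solvability for every $p$.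
\end{example}

For the general setup we dehomogenize. The map $f\mapsto f(1,t)$ is an isomorphism from $H_m$ onto the polynomials in $t$ of degree at most $m$, and it sends $f(1,0)$ to the value at $t=0$. Hence, for $f\in H_e^{\,d}$ and $g_i(t)=f_i(1,t)$, the equation $G(f)=p$ in $H_{de}$ is equivalent to $G(g(t))=p(1,t)$ in $\mathbb C[t]$.

Fix $c\in U$. Let $A=\mathbb C[a_{ik}:1\le i\le d,\ 1\le k\le e]$, a polynomial ring in $de$ variables, graded by the weights $\operatorname{wt}(a_{ik})=k$. Put $g_i(t)=c_i+\sum_{k=1}^ea_{ik}t^k$. Since $G(c)=1$,
\begin{equation}\label{eq:F}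
G(g_1(t),\dots,g_d(t))=1+\sum_{k=1}^{de}F_kt^k,\qquad F_k\in A,
\end{equation}
and this defines a morphism $F=(F_1,\dots,F_{de})\colon\mathbb C^{de}\to\mathbb C^{de}$, which depends on $c$. Replacing each $a_{ik}$ by $\lambda^ka_{ik}$ has the same effect on $g$ as replacing $t$ by $\lambda t$. Comparing coefficients of $t^k$ in \eqref{eq:F}, we see that $F_k$ gets multiplied by $\lambda^k$, so $F_k$ is weighted homogeneous of weight $k$.

The zero fiber of $F$ has a geometric meaning: $F(a)=0$ says that $G(g(t))=1$ identically, that is, $t\mapsto g(t)$ is a curve in $U$ through $c$. Let $V_m$ be the vector space of $d$-tuples of polynomials in $t$ of degree at most $m$, and for a tuple $g$ let $\deg g=\max_i\deg g_i$. Define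
\[
W=\{g\in V_e: G(g(t))=1,\ \deg g\ge1\},\qquad B=\{g(0):g\in W\}\subset U .
\]
So $B$, which depends on $e$, is the set of points of $U$ that lie on a nonconstant polynomial curve of degree at most $e$ in $U$.

\begin{proposition}\label{prop:finite}
Let $c\in U\setminus B$. Then $F_1,\dots,F_{de}$ are algebraically independent, $A$ is a finitely generated module over $R=\mathbb C[F_1,\dots,F_{de}]$, and $F$ is surjective.
\end{proposition}

\begin{proof}
If $F(a)=0$, then $G(g(t))=1$ and $g(0)=c\notin B$, so $g$ is constant and $a=0$. Thus the ideal $I=(F_1,\dots,F_{de})$ has the origin as its only zero. By the Nullstellensatz a power of each $a_{ik}$ lies in $I$, so $A/I$ is spanned by the classes of finitely many monomials $u_1,\dots,u_r$.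

We claim that $A=\sum_jRu_j$ (the graded Nakayama lemma). Let $h\in A$ be homogeneous of weight $w$, and argue by induction on $w$. Write $h=\sum_j\gamma_ju_j+\sum_kh_kF_k$ with $\gamma_j\in\mathbb C$ and $h_k\in A$. Taking parts of weight $w$, we may assume that $h_k$ is homogeneous of weight $w-k<w$, and $h_k=0$ if $k>w$. By induction $h_k\in\sum_jRu_j$, hence $h\in\sum_jRu_j$.

So $A$ is integral over $R$, and the fraction field of $R$ has transcendence degree $de$, like that of $A$. It is generated by $de$ elements, so these are algebraically independent, and $R$ is a polynomial ring in $F_1,\dots,F_{de}$. For $b\in\mathbb C^{de}$ the ideal $(F_1-b_1,\dots,F_{de}-b_{de})$ of $R$ is therefore maximal. In an integral extension $R\subset A$ every maximal ideal of $R$ is the intersection with $R$ of a maximal ideal of $A$ (lying over). That maximal ideal of $A$ is the ideal of a point $a$, and $F(a)=b$.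
\end{proof}

\begin{example}[a bad point]\label{ex:bad}
Let $G=x_1^3+x_2^3+x_3^3$, $e=1$, $c=(0,0,1)$. The line $(t,-t,1)$ lies in $U$, so $c\in B$. With $g=(a_1t,\,a_2t,\,1+a_3t)$ we get $F=(3a_3,\ 3a_3^2,\ a_1^3+a_2^3+a_3^3)$. The image lies in the surface $b_1^2=3b_2$, so $F$ is not surjective, and the hypothesis $c\notin B$ cannot be dropped.
\end{example}

For $e=1$ and the Fermat form, Example~\ref{ex:newton} exhibits a point outside $B$. For larger $e$ there are more curves to avoid. For instance $(9t^4,\ 3t-9t^4,\ 1-9t^3)$ lies in $\{x_1^3+x_2^3+x_3^3=1\}$, since $(3t-9t^4)^3=27t^3-243t^6+729t^9-729t^{12}$ and $(1-9t^3)^3=1-27t^3+243t^6-729t^9$. Instead of exhibiting a point, we show that $B$ is too small to fill $U$.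

\section{Polynomial curves in the hypersurface $G=1$}\label{sec:curves}

From now on $G$ is a nonsingular form of degree $d\ge2$ in $d$ variables. It is nonzero, since its gradient is, so Section~\ref{sec:slice} applies.

\begin{proposition}\label{prop:curves}
$\dim\overline B\le d-2$. In particular $U\setminus\overline B$ is nonempty.
\end{proposition}

The mechanism is visible for $G=x_1^2+x_2^2$. Let $g_1^2+g_2^2=1$ in $\mathbb C[t]$, so that $g_1g_1'+g_2g_2'=0$, and put $\Delta=g_1g_2'-g_2g_1'$. Then
\[
\Delta g_1=g_1^2g_2'-g_2(g_1g_1')=(g_1^2+g_2^2)g_2'=g_2',\qquad
\Delta g_2=g_1(g_2g_2')-g_2^2g_1'=-g_1'.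
\]
Suppose $m=\deg g\ge1$, say $\deg g_1=m$. Since $\deg g_2'\le m-1$, the first identity forces $\Delta=0$. Then $g_1'=g_2'=0$, a contradiction. So $B$ is empty. One could also see this by factoring $G$, but the argument with $\Delta$ generalizes: it compares two vectors orthogonal to $g'$, namely $\nabla G(g)=2(g_1,g_2)$ of high degree and $(g_2',-g_1')$ of low degree.

For $d\ge3$ the tangent spaces of $U$ have dimension $d-1\ge2$, and the vector $g'$ alone does not determine the normal direction. Single curves do exist, as in Example~\ref{ex:bad}. But if curves filled $U$, they would move in a family, and the derivatives of the family would supply $d-2$ further tangent vectors along $g$ of degree at most $\deg g$. The next lemma says that such vectors can never complete $g'$ to a basis. For $u,v\in\mathbb C[t]^d$ write $u\cdot v=\sum_iu_iv_i$.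

\begin{lemma}\label{lem:det}
Let $g\in\mathbb C[t]^d$ have degree $m\ge1$ and satisfy $G(g(t))=1$. Put $q=\nabla G(g(t))\in\mathbb C[t]^d$. Let $v_1,\dots,v_{d-2}\in V_m$ satisfy $q\cdot v_j=0$ for all $j$. Then for every $t_0\in\mathbb C$ the vectors $g'(t_0),v_1(t_0),\dots,v_{d-2}(t_0)$ are linearly dependent.
\end{lemma}

\begin{proof}
Let $P$ be the $d\times d$ matrix over $\mathbb C[t]$ with columns $g,g',v_1,\dots,v_{d-2}$, and let $\Delta=\det P$. Euler's relation $\sum_ix_i\partial_iG=d\,G$ gives $q\cdot g=d$. Differentiating $G(g(t))=1$ gives $q\cdot g'=0$. Hence $q^TP=(d,0,\dots,0)$. Multiply on the right by the adjugate matrix, which satisfies $P\operatorname{adj}(P)=\Delta\cdot\mathrm{Id}$ and whose first row consists of the cofactors $C_1,\dots,C_d$ of the first column of $P$. We get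
\begin{equation}\label{eq:adj}
\Delta\,q_i=d\,C_i\qquad(1\le i\le d).
\end{equation}
Up to sign, $C_i$ is the maximal minor obtained by deleting row $i$ from the $d\times(d-1)$ matrix $M$ with columns $g',v_1,\dots,v_{d-2}$. One column of $M$ has degree at most $m-1$ and the other $d-2$ have degree at most $m$, so
\[
\deg C_i\le(m-1)+(d-2)m=(d-1)m-1 .
\]
Write $g=t^mw+(\text{lower terms})$ with $w\in\mathbb C^d\setminus\{0\}$. Since $\partial_iG$ is a form of degree $d-1$, we have $q_i=t^{(d-1)m}\partial_iG(w)+(\text{lower terms})$. Since $G$ is nonsingular, $\partial_iG(w)\ne0$ for some $i$, and then $\deg q_i=(d-1)m$. If $\Delta$ were nonzero, the left side of \eqref{eq:adj} would have degree at least $(d-1)m$ for this $i$, which is too large. So $\Delta=0$, and by \eqref{eq:adj} all maximal minors of $M$ vanish identically.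
\end{proof}

The margin is a single degree, and it comes from the column $g'$. This dictates the form of the geometric step: we must vary $t$ as well as the curve, and work at a point where $g'(t_0)\ne0$, so that $g'(t_0)$ can serve as the first basis vector. We use \emph{generic smoothness} in the following form. If $X$ is a smooth irreducible variety in characteristic $0$ and $\varphi\colon X\to\mathbb C^N$ is a morphism, then the differential $d\varphi_x$ has rank $\dim\overline{\varphi(X)}$ for all $x$ in a nonempty open subset of $X$.

\begin{proof}[Proof of Proposition~\ref{prop:curves}]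
The condition $G(g(t))=1$ is a system of polynomial equations in the coefficients of $g$, and $\deg g\ge1$ is an open condition. So $W$ is a locally closed subset of $V_e$, a variety with finitely many irreducible components. Let $\operatorname{ev}\colon W\to U$ be the map $g\mapsto g(0)$, with image $B$. Suppose that $\dim\overline B\ge d-1$. Since $\overline B\subset U$ is the union of the closures $\overline{\operatorname{ev}(Y)}$ over the components $Y$ of $W$, some component $Y$ has $\dim\overline{\operatorname{ev}(Y)}=d-1$.

The lemma requires tangent vectors of degree at most $\deg g$, so we pass to the curves of largest degree. Let $m\ge1$ be the maximum of $\deg g$ on $Y$. Then $Y\subset V_m$, and the smooth points $g$ of $Y$ with $\deg g=m$ form a nonempty open subset $Y^\circ$. It is dense in $Y$, so $\operatorname{ev}(Y^\circ)$ and $\operatorname{ev}(Y)$ have the same closure.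

Consider $\Phi\colon\mathbb C\times Y^\circ\to\mathbb C^d$, $\Phi(t,g)=g(t)$. The source is smooth and irreducible. The image lies in $U$ and contains $\operatorname{ev}(Y^\circ)$, so its closure has dimension $d-1$. By generic smoothness, $d\Phi$ has rank $d-1$ on a nonempty open set. The set of $(t,g)$ with $g'(t)\ne0$ is also open, and it is nonempty because a nonconstant polynomial has a nonzero derivative in characteristic $0$. Two nonempty open subsets of an irreducible variety meet; choose $(t_0,g)$ in both.

Since $Y^\circ$ lies in the vector space $V_m$, the tangent space $T=T_gY^\circ$ is a subspace of $V_m$. The polynomial map $u\mapsto G(u(t))$ from $V_m$ to the polynomials of degree at most $dm$ is constant on $Y^\circ$, so its differential at $g$ kills $T$. This differential is $v\mapsto q\cdot v$ with $q=\nabla G(g(t))$, because $G(g+\varepsilon v)=G(g)+\varepsilon\,q\cdot v+\varepsilon^2(\cdots)$. Hence $q\cdot v=0$ for all $v\in T$.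

Finally, $\Phi(t,u)=u(t)$ is linear in $u$, so $d\Phi_{(t_0,g)}(\tau,v)=\tau g'(t_0)+v(t_0)$ for $\tau\in\mathbb C$ and $v\in T$. The image has dimension $d-1$ and is spanned by $g'(t_0)\ne0$ and the vectors $v(t_0)$. So there are $v_1,\dots,v_{d-2}\in T$ such that $g'(t_0),v_1(t_0),\dots,v_{d-2}(t_0)$ are linearly independent. This contradicts Lemma~\ref{lem:det}. The last assertion holds because $\dim U=d-1$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
Nonsingularity enters only through $\deg q=(d-1)m$. For the singular form $G=x_1^d$ in $d\ge2$ variables, $U$ is a union of hyperplanes, $B=U$, and only $d$-th powers are represented.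

The equality of the degree and the number of variables is used twice, in opposite directions. For a form of degree $d$ in $n$ variables the matrix $P$ has size $n$, and the degree count compares $(d-1)m$ with $(n-1)m-1$; it forces $\Delta=0$ only when $n\le d$. The conclusion can fail for $n>d$: for the nonsingular form $x_1x_2+x_3^2$, the lines $t\mapsto(\lambda(1-t),\lambda^{-1}(1+t),t)$ lie in $U$ and pass through every point of $U$ with $x_1\ne0$ and $x_3\ne1$. On the other hand, the map $F$ has $ne$ unknowns and $de$ equations, so it can be surjective only when $n\ge d$.
\end{remark}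

\begin{remark}
For the Fermat form and $d\ge3$ the bound $d-2$ is attained. If $\zeta^d=-1$ and $c_3^d+\dots+c_d^d=1$, then the line $(s+t,\zeta(s+t),c_3,\dots,c_d)$ lies in $U$, so $B$ contains all points $(s,\zeta s,c_3,\dots,c_d)$. These form a set of dimension $1+(d-3)$.
\end{remark}

\section{Every form is represented}\label{sec:proofs}

To treat $n>d$ we restrict $G$ to a subspace of dimension $d$. The following lemma is a special case of Bertini's theorem, with a direct proof.

\begin{lemma}\label{lem:hyperplane}
Let $G$ be a nonsingular form of degree $d\ge2$ in $n\ge3$ variables. There is a hyperplane $L\subset\mathbb C^n$ through $0$ such that $G|_L$ is nonsingular.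
\end{lemma}

\begin{proof}
Let $L=\{v:\ell\cdot v=0\}$ with $\ell\in\mathbb C^n\setminus\{0\}$, and suppose that $G|_L$ is singular at $v\in L\setminus\{0\}$. Then the linear form $u\mapsto\nabla G(v)\cdot u$ vanishes on $L$. Since $\nabla G(v)\ne0$, the vectors $\nabla G(v)$ and $\ell$ are proportional, and Euler's relation gives $d\,G(v)=\nabla G(v)\cdot v=0$. So $[\ell]$ lies in the image of the hypersurface $X=\{G=0\}\subset\mathbb P^{n-1}$ under $[v]\mapsto[\nabla G(v)]$, which is a morphism $\mathbb P^{n-1}\to\mathbb P^{n-1}$ because the $\partial_iG$ are forms of one degree without a common zero. Since $\dim X=n-2$, some $[\ell]$ is not in this image.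
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:main}]
If $d=1$, then $G=\sum_i\alpha_ix_i$ with some $\alpha_j\ne0$; take $f_j=p/\alpha_j$ and $f_i=0$ for $i\ne j$. Let $d\ge2$.

First let $n=d$. If $p=0$, take $f=0$. If $p\ne0$, there is an invertible linear map $S$ of $\mathbb C^2$ with $\mu=p(S(1,0))\ne0$. The form $\tilde p=\mu^{-1}\,p\circ S$ satisfies $\tilde p(1,0)=1$. If $\tilde p=G(\tilde f)$ with $\tilde f\in H_e^{\,d}$, and $\lambda^d=\mu$, then $p=G(\lambda\tilde f\circ S^{-1})$ with $\lambda\tilde f\circ S^{-1}\in H_e^{\,d}$. So we may assume $p(1,0)=1$ and write $p(1,t)=1+\sum_{k=1}^{de}b_kt^k$. By Proposition~\ref{prop:curves} there is a point $c\in U\setminus B$, and by Proposition~\ref{prop:finite} there is $a$ with $F(a)=b$. By \eqref{eq:F} the corresponding $g\in V_e$ satisfies $G(g(t))=p(1,t)$, and the forms $f_i=x^eg_i(y/x)\in H_e$ satisfy $G(f)=p$.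

Now let $n>d$. Applying Lemma~\ref{lem:hyperplane} $n-d$ times, we find an injective linear map $\iota\colon\mathbb C^d\to\mathbb C^n$ such that $G\circ\iota$ is a nonsingular form of degree $d$ in $d$ variables. By the case $n=d$, $p=G(\iota(h))$ for some $h\in H_e^{\,d}$, and the entries of $\iota(h)$ are linear combinations of $h_1,\dots,h_d$, so they lie in $H_e$.

This proves Theorem~\ref{thm:general}, and Theorem~\ref{thm:main} is the case of the Fermat form in $d$ variables.
\end{proof}

\section{The number of solutions}\label{sec:count}

We need one more fact from commutative algebra. Let $A$ be a polynomial ring in $N$ variables with positive weights. A \emph{homogeneous system of parameters} is a list of $N$ homogeneous elements $\theta_1,\dots,\theta_N$ of positive weight such that $A$ is a finitely generated module over $\mathbb C[\theta_1,\dots,\theta_N]$. Because a polynomial ring is Cohen--Macaulay, $A$ is then a \emph{free} module over $\mathbb C[\theta_1,\dots,\theta_N]$ with a basis of homogeneous elements. Freeness is what makes all fibers, not only the generic ones, have the same length.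

\begin{proof}[Proof of Theorem~\ref{thm:count}]
Take $Z=\overline B$, which has dimension at most $d-2$ by Proposition~\ref{prop:curves}, and let $c\in U\setminus Z$. Let $p(1,t)=1+\sum_kb_kt^k$. In the coordinate ring of the scheme in the theorem, the equations $f_i(1,0)=c_i$ eliminate the coefficients of $x^e$ in the $f_i$ and leave the ring $A$. The coefficient of $x^{de}$ in $G(f)-p$ becomes $G(c)-1=0$, and the other coefficients become $F_k-b_k$. So the coordinate ring is $A_b=A/(F_1-b_1,\dots,F_{de}-b_{de})$, the ring of the fiber of $F$ over $b$.

By Proposition~\ref{prop:finite}, $F_1,\dots,F_{de}$ is a homogeneous system of parameters of $A$. Let $u_1,\dots,u_r$ be a homogeneous basis of $A$ over $R$. Then the classes of the $u_j$ form a vector space basis of $A_b$ for every $b$, so every fiber is finite of length $r$. To compute $r$, use the Hilbert series $\operatorname{Hilb}_M(z)=\sum_w(\dim M_w)z^w$ of a graded vector space $M=\bigoplus_wM_w$. A polynomial ring with generators of weights $w_1,\dots,w_N$ has Hilbert series $\prod_j(1-z^{w_j})^{-1}$. The ring $A$ has $d$ generators of each weight $1,\dots,e$, and $R$ has one generator of each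 weight $1,\dots,de$. From $A=\bigoplus_jRu_j$ we get
\[
\sum_{j=1}^rz^{\operatorname{wt}(u_j)}=\frac{\operatorname{Hilb}_A(z)}{\operatorname{Hilb}_R(z)}=\frac{\prod_{k=1}^{de}(1-z^k)}{\prod_{k=1}^{e}(1-z^k)^d}.
\]
Numerator and denominator each have $de$ factors. Divide each factor by $1-z$ and set $z=1$; since $(1-z^k)/(1-z)=1+z+\dots+z^{k-1}$ takes the value $k$, we obtain $r=(de)!/(e!)^d$.

It remains to show that generic fibers are reduced. Since $F$ is surjective, generic smoothness shows that the Jacobian determinant $J\in A$ of $F$ is not the zero polynomial. So $\{J=0\}$ has dimension at most $de-1$, and the closure of its image under $F$ is a proper closed subset of $\mathbb C^{de}$. Let $b$ lie outside it. At a point $a$ of the fiber over $b$, the tangent space of the fiber is $\ker dF_a=0$, so the local ring of the fiber at $a$ is $\mathbb C$. A finite scheme of length $r$ all of whose local rings equal $\mathbb C$ consists of $r$ distinct points.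
\end{proof}

\begin{example}[the multinomial coefficient]\label{ex:product}
Apart from the bound on $\dim\overline B$, the proof uses only that $c\notin B$, so the count holds for any form $G$ of degree $d$ in $d$ variables and any $c\in U\setminus B$. Take $G=x_1x_2\cdots x_d$ and $c=(1,\dots,1)$. If $g_1\cdots g_d=1$ in $\mathbb C[t]$, then all $g_i$ are constant, so $B$ is empty. Let $p(1,t)=\prod_{k=1}^{de}(1+\rho_kt)$ with distinct nonzero $\rho_k$. A solution of $g_1\cdots g_d=p(1,t)$ with $g_i(0)=1$ and $\deg g_i\le e$ distributes the $de$ factors among $g_1,\dots,g_d$, at most $e$ and hence exactly $e$ to each. There are $(de)!/(e!)^d$ such distributions. For $d=2$ this $G$ is nonsingular, and we recover the factorizations $p=fg$ of Section~\ref{sec:intro}. For $d\ge3$ its gradient vanishes at $(1,0,\dots,0)$, so nonsingularity is sufficient but not necessary for the conclusion of Theorem~\ref{thm:general}.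
\end{example}

\begin{thebibliography}{1}

\bibitem{RDL}
\emph{Rainy Day Lemmas 12 and 35},
\texttt{https://faculty.math.illinois.edu/\textasciitilde{}reznick/eccad42917.pdf}.

\end{thebibliography}
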